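\title{Continuity of mild solutions for $L^\infty$- and Orlicz-admissible control operators}

\begin{abstract}
Let $A$ generate a $C_0$-semigroup on a Banach space $X$ and let $B$ be a control operator with values in the extrapolation space $X_{-1}$. We prove that if $B$ is admissible for $L^\infty$, or for the Orlicz space $L_\Phi$ of an arbitrary Young function $\Phi$, then every mild solution of $\dot x=Ax+Bu$ with input locally in that space is continuous in $X$. Step functions need not be dense in these spaces, so the proof cannot proceed by approximation. Instead, Schur's theorem shows that the input map of a fixed input is countably additive in $X$, and a gluing argument makes it uniformly small on inputs with small modular and small support. The same estimate characterizes $L_\Phi$-admissibility and shows that $B$ is $L^\infty$-admissible if and only if it is $L_\Phi$-admissible for some $\Phi$. For separable $X$ and $\Phi\notin\Delta_2^\infty$, we show that $E_\Phi$-admissibility always implies $L_\Phi$-admissibility exactly when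 $X$ contains no copy of $c_0$.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $X$ and $U$ be Banach spaces over $\mathbb{K}\in\{\mathbb{R},\mathbb{C}\}$, and let $A$ be the generator of a $C_0$-semigroup $(T(t))_{t\ge0}$ on $X$. We consider the system
\[
\dot x(t)=Ax(t)+Bu(t),\quad t>0,\qquad x(0)=x_0\in X,
\]
with a $U$-valued input $u$. To cover inputs that enter through a boundary (Example~\ref{ex:shift}), the operator $B$ is allowed to leave $X$. The \emph{extrapolation space} $X_{-1}$ is the completion of $X$ in the norm $\|R(\beta,A)x\|_X$, where $\beta$ is a fixed point of the resolvent set of $A$; different $\beta$ give equivalent norms. The semigroup extends to a $C_0$-semigroup $(T_{-1}(t))_{t\ge0}$ on $X_{-1}$, whose generator $A_{-1}$ has domain $X$ and extends $A$. We assume $B\in\mathcal{L}(U,X_{-1})$. The \emph{mild solution} is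
\[
x(t)=T(t)x_0+\int_0^tT_{-1}(t-s)Bu(s)\,ds=T(t)x_0+F_t\big(u(t-\cdot)\big),
\]
where the \emph{input map} $F_t$ is the Bochner integral
\[
F_tv:=\int_0^tT_{-1}(s)Bv(s)\,ds\in X_{-1},\qquad v\in L^1([0,t];U).
\]
A priori $x(t)$ lies only in $X_{-1}$.

\paragraph{Input spaces.} A \emph{Young function} is a convex function $\Phi:[0,\infty)\to[0,\infty)$ with $\Phi(0)=0$, $\Phi(r)>0$ for $r>0$, $\lim_{r\to0}\Phi(r)/r=0$ and $\lim_{r\to\infty}\Phi(r)/r=\infty$. The Orlicz space $L_\Phi([0,t];U)$ consists of the (classes of) strongly measurable $v:[0,t]\to U$ with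
\[
\|v\|_{L_\Phi}:=\inf\Big\{k>0:\int_0^t\Phi\big(\|v(s)\|_U/k\big)\,ds\le1\Big\}<\infty ;
\]
it is a Banach space. For $\Phi(r)=r^p$ with $1<p<\infty$ this is $L^p([0,t];U)$ with its usual norm. The space $E_\Phi([0,t];U)$ is the closure of $L^\infty([0,t];U)$ in $L_\Phi([0,t];U)$. We write $\Phi\in\Delta_2^\infty$ if there are $C>0$ and $r_0\ge0$ with $\Phi(2r)\le C\,\Phi(r)$ for all $r\ge r_0$; powers have this property, and $e^r-r-1$ does not. For $Z\in\{L^\infty,L_\Phi,E_\Phi\}$, the space $Z_{\mathrm{loc}}([0,\infty);U)$ consists of the strongly measurable $u:[0,\infty)\to U$ with $u|_{[0,t]}\in Z([0,t];U)$ for every $t>0$.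

\paragraph{Admissibility.} The operator $B$ is \emph{$Z$-admissible} if $F_tv\in X$ for all $t>0$ and $v\in Z([0,t];U)$. Since $u\mapsto u(t-\cdot)$ is an isometry of $Z([0,t];U)$ onto itself, this says exactly that $x(t)\in X$ for all $t\ge0$, all $x_0\in X$ and all $u\in Z_{\mathrm{loc}}([0,\infty);U)$. Then $F_t$ is bounded from $Z([0,t];U)$ into $X$ (Section~\ref{sec:tools}), and we denote its norm by $K_t$.

\paragraph{The problem.} Admissibility concerns each time $t$ separately. It places the state $x(t)$ in $X$, but it does not say that the state depends continuously on $t$ in the norm of $X$. Continuity is known for $E_\Phi$-admissible $B$ and $E_\Phi$-inputs, and $L_\Phi=E_\Phi$ on bounded intervals if $\Phi\in\Delta_2^\infty$; we recall the argument in Section~\ref{sec:approx}. The remaining cases are stated as an open problem in \cite{Wup}.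
\begin{enumerate}
\item[(a)] If $B$ is $L^\infty$-admissible, is $x\in C([0,\infty);X)$ for all $x_0\in X$ and all $u\in L^\infty_{\mathrm{loc}}([0,\infty);U)$?
\item[(b)] If $\Phi\notin\Delta_2^\infty$ and $B$ is $L_\Phi$-admissible, is $x\in C([0,\infty);X)$ for all $x_0\in X$ and all $u\in L_{\Phi,\mathrm{loc}}([0,\infty);U)$?
\end{enumerate}
Both questions have a positive answer, for all $X$, $U$, $A$ and $B$.

\begin{theorem}\label{thm:cont}
Let $Z=L^\infty$, or $Z=L_\Phi$ with $\Phi$ any Young function, and let $B$ be $Z$-admissible. Then $x\in C([0,\infty);X)$ for all $x_0\in X$ and all $u\in Z_{\mathrm{loc}}([0,\infty);U)$.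
\end{theorem}

The proof has two steps. For a fixed input $v$, the set function $E\mapsto F_\tau(v1_E)$ is countably additive in $X_{-1}$ by dominated convergence; Section~\ref{sec:additive} shows that it is countably additive in $X$. Section~\ref{sec:uniform} glues pieces of different inputs into a single one and obtains an estimate that is uniform in $v$. This estimate has further consequences. Throughout, $|E|$ denotes Lebesgue measure.

\begin{theorem}\label{thm:small}
\begin{enumerate}
\item[(1)] If $B$ is $L^\infty$-admissible, then for every $\tau>0$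
\[
\lim_{\sigma\to0}\ \sup\big\{\|F_\tau v\|_X:\ \|v\|_\infty\le1,\ |\{v\ne0\}|\le\sigma\big\}=0 .
\]
In particular, $K_t\to0$ as $t\downarrow0$.
\item[(2)] Let $\Phi$ be a Young function. Then $B$ is $L_\Phi$-admissible if and only if for every $\tau>0$ we have $F_\tau(L^\infty([0,\tau];U))\subset X$ and for each $\delta>0$ there is $\eta>0$ such that
\begin{equation}\label{eq:star}
v\in L^\infty([0,\tau];U),\quad\int_0^\tau\Phi(\|v(s)\|)\,ds\le\eta\quad\Longrightarrow\quad\|F_\tau v\|_X\le\delta .
\end{equation}
In that case the implication in \eqref{eq:star} holds for all $v\in L_\Phi([0,\tau];U)$.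
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:equiv}
For $B\in\mathcal{L}(U,X_{-1})$ the following are equivalent:
\begin{enumerate}
\item[(i)] $B$ is $L^\infty$-admissible;
\item[(ii)] $B$ is $E_\Phi$-admissible for some Young function $\Phi$;
\item[(iii)] $B$ is $L_\Phi$-admissible for some Young function $\Phi$.
\end{enumerate}
\end{theorem}

For a \emph{given} $\Phi$, admissibility for $E_\Phi$ and for $L_\Phi$ may differ, and the obstruction is the space $c_0$. By a copy of $c_0$ in $X$ we mean a closed subspace isomorphic to $c_0$.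

\begin{theorem}\label{thm:c0}
Let $\Phi$ be a Young function.
\begin{enumerate}
\item[(1)] If $X$ contains no copy of $c_0$, then every $E_\Phi$-admissible $B$ is $L_\Phi$-admissible. Hence all mild solutions with inputs in $L_{\Phi,\mathrm{loc}}([0,\infty);U)$ are continuous.
\item[(2)] If $\Phi\notin\Delta_2^\infty$, there are a generator $A$ on $X=c_0$ and an $E_\Phi$-admissible $B\in\mathcal{L}(\mathbb{K},X_{-1})$ that is not $L_\Phi$-admissible.
\item[(3)] If $\Phi\notin\Delta_2^\infty$ and $X$ is separable, then the implication ``$E_\Phi$-admissible $\Rightarrow$ $L_\Phi$-admissible'' holds for all $U$, all generators $A$ on $X$ and all $B\in\mathcal{L}(U,X_{-1})$ if and only if $X$ contains no copy of $c_0$.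
\end{enumerate}
\end{theorem}

Theorems~\ref{thm:small} and~\ref{thm:equiv} are proved in Section~\ref{sec:modular}, and Theorem~\ref{thm:c0} in Section~\ref{sec:c0}.

\section{Resolvents, limits and the modular}\label{sec:tools}

\paragraph{Extrapolation.} We use the following textbook facts.
\begin{enumerate}
\item[(S1)] The embedding $X\hookrightarrow X_{-1}$ is continuous and injective, and $T_{-1}(t)|_X=T(t)$.
\item[(S2)] There is $\mu_0>0$ such that for real $\mu\ge\mu_0$ the operator $J_\mu:=\mu R(\mu,A_{-1})$ is bounded from $X_{-1}$ into $X$ and extends $\mu R(\mu,A)$.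
\item[(S3)] $M:=\sup_{\mu\ge\mu_0}\|J_\mu|_X\|_{\mathcal{L}(X)}<\infty$, and $J_\mu x\to x$ in $X$ as $\mu\to\infty$ for every $x\in X$.
\end{enumerate}
Thus $J_\mu$ converts convergence in $X_{-1}$ into convergence in $X$, and on $X$ it approximates the identity. The second property is where strong continuity of the semigroup on $X$ enters.

A function $v$ is strongly measurable if it is an almost everywhere limit of simple functions; outside a null set its values then lie in a separable subspace. The map $(s,y)\mapsto T_{-1}(s)By$ is continuous from $[0,\infty)\times U$ to $X_{-1}$, and $\|T_{-1}(s)B\|\le C_\tau$ for $s\in[0,\tau]$. So the integrand of $F_\tau v$ is strongly measurable with norm at most $C_\tau\|v(s)\|$, and $F_\tau:L^1([0,\tau];U)\to X_{-1}$ is bounded. A function $v$ on $[0,t]$ with $t<\tau$ is extended by zero to $[0,\tau]$; then $F_tv=F_\tau v$.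

\begin{lemma}\label{lem:limit}
Let $v\in L^1([0,\tau];U)$ and let $m_n,m$ be measurable scalar functions with $|m_n|\le C$ and $m_n\to m$ almost everywhere. Then $F_\tau(m_nv)\to F_\tau(mv)$ in $X_{-1}$. If moreover $(F_\tau(m_nv))_n$ is a Cauchy sequence in $X$, then $F_\tau(mv)\in X$ and the convergence holds in $X$.
\end{lemma}

\begin{proof}
By dominated convergence $m_nv\to mv$ in $L^1([0,\tau];U)$, which gives the first claim. A limit in $X$ is also a limit in $X_{-1}$ by (S1), so it equals $F_\tau(mv)$.
\end{proof}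

\paragraph{The modular.} Convexity and $\Phi(0)=0$ give $\Phi(\theta r)\le\theta\,\Phi(r)$ for $\theta\in[0,1]$; hence a Young function is strictly increasing. It is also continuous. To treat $Z=L_\Phi$ and $Z=L^\infty$ together, we define the \emph{modular} of a strongly measurable $v:[0,\tau]\to U$ by
\[
\rho(v)=\int_0^\tau\Phi(\|v(s)\|)\,ds\quad(Z=L_\Phi),\qquad
\rho(v)=\begin{cases}0,&\|v\|_\infty\le1,\\ \infty,&\text{otherwise}\end{cases}\quad(Z=L^\infty).
\]
In both cases $\|v\|_Z=\inf\{k>0:\rho(v/k)\le1\}$. The modular is unchanged by reflecting or translating $v$ and by extending it by zero, and it has the following properties.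
\begin{enumerate}
\item[(M1)] $v\in Z([0,\tau];U)$ if and only if $\rho(v/k)<\infty$ for some $k>0$, and then $\rho(v/k)\le1$ for some $k>0$. Indeed $\rho(v/(Nk))\le\rho(v/k)/N$ for $N\ge1$.
\item[(M2)] If $\|w(s)\|\le\|v(s)\|$ almost everywhere, then $\rho(w)\le\rho(v)$. Hence $mv\in Z$ and $\|mv\|_Z\le\|m\|_\infty\|v\|_Z$ for $v\in Z$ and bounded measurable scalar $m$.
\item[(M3)] $\rho\big(\sum_jv_j1_{D_j}\big)=\sum_j\rho(v_j1_{D_j})$ for countably many disjoint measurable sets $D_j$. For $L_\Phi$ this is monotone convergence; for $L^\infty$ both sides vanish exactly when every piece is bounded by $1$, and both are infinite otherwise.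
\item[(M4)] $L^\infty\subset E_\Phi\subset L_\Phi\subset L^1$ on $[0,\tau]$, and the last inclusion is continuous: $\Phi(r)/r\to\infty$ gives $r\le\Phi(r)+C$ for some $C$, so $\rho(v/k)\le1$ implies $\|v\|_{L^1}\le k(1+C\tau)$.
\item[(M5)] For $Z=L_\Phi$ and $c>0$ we have $|\{\|v\|>c\}|\le\rho(v)/\Phi(c)$.
\end{enumerate}
Let $B$ be $Z$-admissible with $Z\in\{L^\infty,L_\Phi,E_\Phi\}$. By (M4), $F_t$ is continuous from $Z([0,t];U)$ into $X_{-1}$, so by (S1) its graph as a map into $X$ is closed. The closed graph theorem gives $K_t<\infty$, and extension by zero gives $K_t\le K_\tau$ for $t\le\tau$.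

\section{What approximation gives, and where it stops}\label{sec:approx}

A \emph{step function} is a finite sum of functions $1_{[a,b]}y$ with $y\in U$.

\begin{proposition}\label{prop:step}
Let $B$ be $Z$-admissible, $Z\in\{L^\infty,L_\Phi,E_\Phi\}$, and let $u|_{[0,\tau]}$ lie in the closure of the step functions in $Z([0,\tau];U)$. Then $x\in C([0,\tau];X)$. Step functions are dense in $E_\Phi([0,\tau];U)$, and $E_\Phi([0,\tau];U)=L_\Phi([0,\tau];U)$ if $\Phi\in\Delta_2^\infty$.
\end{proposition}

\begin{proof}
We may take $x_0=0$. For $y\in U$ let $z=R(\mu_0,A_{-1})By\in X$, so that $By=\mu_0z-A_{-1}z$. Then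
\[
g(t):=\int_0^tT_{-1}(s)By\,ds=\mu_0\int_0^tT(s)z\,ds-T(t)z+z
\]
is continuous in $X$, and the solution for $u=1_{[a,b]}y$ is $x(t)=g((t-a)_+)-g((t-b)_+)$. So step inputs have continuous solutions. If $u_n\to u$ in $Z([0,\tau];U)$, then $\sup_{t\le\tau}\|x_n(t)-x(t)\|_X\le K_\tau\|u_n-u\|_Z\to0$ for the corresponding solutions, which proves the first claim.

Let $\|u\|_\infty\le c$ with $c>0$. Step functions are dense in $L^1$, so there are step functions $u_n\to u$ almost everywhere, and after replacing $u_n$ by $u_n1_{\{\|u_n\|\le2c\}}$ we have $\|u-u_n\|_\infty\le3c$. Dominated convergence gives $\rho((u-u_n)/k)\to0$ for every $k>0$, that is, $\|u-u_n\|_{L_\Phi}\to0$.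

If $\Phi\in\Delta_2^\infty$, then $\Phi(2r)\le C\,\Phi(r)+\Phi(2r_0)$ for all $r$, so $\rho(v)<\infty$ implies $\rho(2v)<\infty$. Hence $v\in L_\Phi$ has $\rho(v/k)<\infty$ for every $k>0$, and $\rho(v1_{\{\|v\|>n\}}/k)\to0$ as $n\to\infty$. So $v$ is the $L_\Phi$-limit of its bounded truncations.
\end{proof}

In cases (a) and (b) the density fails. The indicator function of $\bigcup_k[4^{-k},2\cdot4^{-k}]$ has $L^\infty$-distance at least $1/2$ from every step function, because a step function is constant on some interval $(0,\varepsilon)$. For $L_\Phi$ we use the following function, which returns in Section~\ref{sec:c0}.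

\begin{example}[A tower]\label{ex:tower}
Let $\Phi\notin\Delta_2^\infty$. For every $C$ and $r_0$ there is $r\ge r_0$ with $\Phi(2r)>C\,\Phi(r)$. So we can choose heights $h_n\ge h_{n-1}+1$, starting from $h_0=0$, with $\Phi(2h_n)\ge2^n\Phi(h_n)$ for $n\ge1$. Put
\[
\varepsilon_n=\frac1{\Phi(2h_n)},\qquad f=\sup_{n\ge1}h_n1_{(0,\varepsilon_n]} .
\]
Since $\varepsilon_n\downarrow0$, each $s>0$ lies in finitely many intervals $(0,\varepsilon_n]$; so $f$ is finite and $\Phi(f)\le\sum_n\Phi(h_n)1_{(0,\varepsilon_n]}$. Therefore $\int_0^\infty\Phi(f)\,ds\le\sum_n\Phi(h_n)\varepsilon_n\le\sum_n2^{-n}=1$, and $f\in L_\Phi([0,\tau])$ for all $\tau$. Let $\varepsilon_n\le\tau$. For $k<1/2$ we have $f/k>2h_n$ on $(0,\varepsilon_n]$, so $\rho(f1_{[0,\varepsilon_n]}/k)>1$. Thus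
\[
\|f1_{[0,\varepsilon_n]}\|_{L_\Phi}\ge\tfrac12,\qquad\text{although}\qquad\rho(f1_{[0,\varepsilon_n]})\to0 .
\]
For bounded $w$ we have $\rho(w1_{[0,\varepsilon_n]}/k)\le\varepsilon_n\Phi(\|w\|_\infty/k)\to0$ for every $k$, hence $\|w1_{[0,\varepsilon_n]}\|_{L_\Phi}\to0$ and $\|f-w\|_{L_\Phi}\ge1/2$. So $f\notin E_\Phi([0,\tau])$.
\end{example}

Without approximation one has to look at the increments of $x$. For $0\le a\le b\le\tau$, splitting the integral that defines $x(b)$ at $a$ gives
\begin{equation}\label{eq:split}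
x(b)=T(b-a)x(a)+w(a,b),\qquad w(a,b):=\int_a^bT_{-1}(b-s)Bu(s)\,ds=F_\tau\big(u(b-\cdot)1_{[0,b-a]}\big).
\end{equation}
We need $w(a,b)$ to be small in $X$ when $b-a$ is small. The available bound is $\|w(a,b)\|_X\le K_{b-a}\|u1_{[a,b]}\|_Z$. The second factor need not be small, neither in $L^\infty$ nor, by Example~\ref{ex:tower}, in $L_\Phi$. For Orlicz spaces the first factor need not be small either.

\begin{example}[Boundary control of the right translation]\label{ex:shift}
Let $1<p<\infty$, $X=L^p(0,\infty)$, $U=\mathbb{K}$, and $(T(t)g)(\xi)=g(\xi-t)$ for $\xi>t$, $(T(t)g)(\xi)=0$ otherwise. Put $e(\xi)=e^{-\xi}$ and $Bc=c\,(1-A_{-1})e$. We claim that $F_tv=v1_{[0,t]}$ for $v\in L^p([0,t])$. Since $R(1,A_{-1})$ is injective and commutes with $T_{-1}(s)$, this follows from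
\[
\big(R(1,A_{-1})F_tv\big)(\xi)=\Big(\int_0^tv(s)T(s)e\,ds\Big)(\xi)=\int_0^{\min\{t,\xi\}}e^{-(\xi-s)}v(s)\,ds=\big(R(1,A)(v1_{[0,t]})\big)(\xi),
\]
where the last step uses $R(1,A)g=\int_0^\infty e^{-s}T(s)g\,ds$. For $x_0=0$ the solution is $x(t)=u(t-\cdot)1_{[0,t]}$: the input is fed in at $\xi=0$ and transported to the right. For $Z=L_\Phi$ with $\Phi(r)=r^p$ we get $K_t=1$ for all $t>0$, while $K_t=t^{1/p}$ for $Z=L^\infty$. So in Theorem~\ref{thm:small}(2) the smallness of the modular cannot be replaced by $K_t\to0$.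
\end{example}

\begin{example}[Diagonal systems on $c_0$]\label{ex:diag}
Let $\lambda_n\in\mathbb{K}$, $n\ge1$, have $\operatorname{Re}\lambda_n\ge0$. The contractions $T(t)=\operatorname{diag}(e^{-\lambda_nt})$ form a $C_0$-semigroup on $X=c_0$, because they are strongly continuous on the dense set of finitely supported sequences. The generator is $A=\operatorname{diag}(-\lambda_n)$ and $R(1,A)=\operatorname{diag}(1/(1+\lambda_n))$. Hence $X_{-1}=\{y:y_n/(1+\lambda_n)\to0\}$ with norm $\sup_n|y_n|/|1+\lambda_n|$, and the coordinates are continuous on $X_{-1}$. For $U=\mathbb{K}$ and $Bc=cb$ with $b\in X_{-1}$,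
\[
(F_tv)_n=b_n\int_0^te^{-\lambda_ns}v(s)\,ds ,
\]
and $F_tv\in X$ means that this sequence tends to zero.
\end{example}

\begin{remark}\label{rem:bad}
Boundedness of a map on $L^\infty([0,\tau])$ does not by itself imply smallness on short supports.
\begin{enumerate}
\item[(1)] The constant $1$ has distance $1$ from the subspace $N$ of functions vanishing near $0$. By the Hahn--Banach theorem there is a bounded functional $\ell$ with $\ell|_N=0$ and $\ell(1)=1$, and then $\ell(1_{[0,d]})=1$ for all $d>0$.
\item[(2)] The map $Gv=\big(n\int_0^\tau e^{-ns}v(s)\,ds\big)_n$ is a contraction from $L^\infty([0,\tau])$ into $\ell^\infty$, and $\|G1_{[0,d]}\|_\infty=\sup_n(1-e^{-nd})=1$ for all $d\in(0,\tau]$.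
\end{enumerate}
The second map belongs to the equations $\dot x_n=-nx_n+nu$, whose solution for $u\equiv1$ and $x_0=0$ jumps at $t=0$ in the norm of $\ell^\infty$. This is not a counterexample to (a). On $c_0$, the sequence $b=(n)_n$ is not in $X_{-1}$. On $\ell^\infty$ the semigroup is not strongly continuous: $T(t)y\in c_0$ for $t>0$, so $T(t)y\to y$ forces $y\in c_0$. Still, one might expect some variant to produce a discontinuous solution. The next section identifies what excludes both phenomena.
\end{remark}

\section{Countable additivity in $X$ for a fixed input}\label{sec:additive}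

In this section and the next, $Z=L^\infty$ or $Z=L_\Phi$ with an arbitrary Young function, and $B$ is $Z$-admissible. A sequence $(y_j)$ in $\ell^1$ is \emph{weakly Cauchy} if $\langle a,y_j\rangle:=\sum_ka_ky_j(k)$ converges as $j\to\infty$ for every $a\in\ell^\infty$. We use:

\medskip
\noindent\textbf{Schur's theorem.} \emph{Every weakly Cauchy sequence in $\ell^1$ is norm convergent.}
\medskip

The goal is to show that $z_k:=F_\tau(v1_{E_k})\to0$ in $X$ for a fixed input $v$ and disjoint sets $E_k$.

\paragraph{The model case.} Take a $Z$-admissible diagonal system as in Example~\ref{ex:diag} and form the matrix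
\[
y_n(k):=(z_k)_n=\int_{E_k}b_ne^{-\lambda_ns}v(s)\,ds ,
\]
whose columns are the vectors $z_k\in c_0$. Each row $y_n$ is in $\ell^1$, with $\|y_n\|_1\le|b_n|\,\|v\|_{L^1}$. For $a\in\ell^\infty$ the input $\sum_ka_k1_{E_k}v$ lies in $Z$ by (M2), so admissibility gives
\[
\langle a,y_n\rangle=\Big(F_\tau\Big(\sum_ka_k1_{E_k}v\Big)\Big)_n\to0\qquad(n\to\infty).
\]
The rows tend to zero weakly, hence $\|y_n\|_1\to0$ by Schur's theorem. For every $N$,
\[
\|z_k\|_\infty\le\max_{n\le N}|y_n(k)|+\sup_{n>N}\|y_n\|_1 .
\]
The first term tends to zero as $k\to\infty$, and the second is small for large $N$. So $z_k\to0$ in $c_0$.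

The argument used three properties of the coordinate functionals: they detect the norm of $X$; they are continuous on $X_{-1}$, so they pass through the series $\sum_ka_kz_k$, which is only known to converge in $X_{-1}$; and they converge pointwise on $X$. In general, the functionals $\psi\circ J_\mu$ with $\psi\in X^*$ have the first two properties by (S2) and (S3). For the third we want to extract a pointwise convergent subsequence, and this requires that the vectors $F_\tau(\sum_ka_k1_{E_k}v)$, $a\in\ell^\infty$, lie in a separable subset of $X$. Neither $X$ nor $\ell^\infty$ provides separability, but the vectors lie in a separable subset of $X_{-1}$, and this is enough.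

\begin{lemma}\label{lem:sep}
If $Y\subset X_{-1}$ is separable, then $X\cap Y$ is separable in the norm of $X$.
\end{lemma}

\begin{proof}
Let $D$ be countable and dense in $Y$, and let $x\in X\cap Y$. For each integer $n\ge\mu_0$, the vector $J_nx$ is a limit in $X$ of vectors $J_nd$ with $d\in D$, by (S2). By (S3), $J_nx\to x$ in $X$. So $X\cap Y$ lies in the $X$-closure of the countable set $\{J_nd:n\ge\mu_0,\ d\in D\}$, and subsets of separable metric spaces are separable.
\end{proof}

\begin{proposition}\label{prop:additive}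
Let $\tau>0$ and $v\in Z([0,\tau];U)$.
\begin{enumerate}
\item[(i)] If $E_1,E_2,\dots$ are disjoint measurable subsets of $[0,\tau]$, then $\|F_\tau(v1_{E_k})\|_X\to0$.
\item[(ii)] If $H_1\supset H_2\supset\cdots$ are measurable subsets of $[0,\tau]$ with $|\bigcap_mH_m|=0$, then $\|F_\tau(v1_{H_m})\|_X\to0$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Let $z_k=F_\tau(v1_{E_k})\in X$. If the claim fails, we discard some of the sets and assume that $\|z_k\|_X\ge\delta>0$ for all $k$.

\emph{A separable range.} Outside a null set, $v$ takes values in a separable closed subspace $U_0\subset U$. Let $Y$ be the closed linear span in $X_{-1}$ of $\{T_{-1}(s)By:s\ge0,\ y\in U_0\}$. This set is a continuous image of the separable space $[0,\infty)\times U_0$, so $Y$ is separable, and $X_0:=X\cap Y$ is separable in $X$ by Lemma~\ref{lem:sep}. For $a\in\ell^\infty$ put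
\[
Sa:=F_\tau\Big(\sum_ka_k1_{E_k}v\Big).
\]
The input lies in $Z$ by (M2), so $Sa\in X$ by admissibility. The integrand takes values in the closed subspace $Y$ almost everywhere, so $Sa\in Y$. Hence $Sa\in X_0$.

\emph{The rows.} Choose $\psi_n\in X^*$ with $\|\psi_n\|=1$ and $\psi_n(z_n)=\|z_n\|_X$. Since $J_\mu z_n\to z_n$ in $X$, there is $\mu_n\ge\mu_0$ such that $\varphi_n:=\psi_n\circ J_{\mu_n}$ satisfies $|\varphi_n(z_n)|\ge\delta/2$. The functional $\varphi_n$ is continuous on $X_{-1}$, and $|\varphi_n(x)|\le M\|x\|_X$ for $x\in X$. Lemma~\ref{lem:limit} with $m_N=\sum_{k\le N}a_k1_{E_k}$ shows that $Sa=\sum_ka_kz_k$ in $X_{-1}$. Therefore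
\begin{equation}\label{eq:rows}
\varphi_n(Sa)=\sum_ka_k\varphi_n(z_k)\qquad(a\in\ell^\infty).
\end{equation}
Choosing $|a_k|=1$ with $a_k\varphi_n(z_k)=|\varphi_n(z_k)|$, we see that $y_n:=(\varphi_n(z_k))_k$ belongs to $\ell^1$.

\emph{Schur's theorem.} By a diagonal argument, a subsequence $(\varphi_{n_j})$ converges at every point of a countable $X$-dense subset of $X_0$, and by the uniform bound $M$ it converges at every point of $X_0$. By \eqref{eq:rows}, $\langle a,y_{n_j}\rangle=\varphi_{n_j}(Sa)$ converges for every $a\in\ell^\infty$. Hence $y_{n_j}\to y$ in $\ell^1$ for some $y$, and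
\[
\delta/2\le|\varphi_{n_j}(z_{n_j})|=|y_{n_j}(n_j)|\le\|y_{n_j}-y\|_1+|y(n_j)|\to0 ,
\]
a contradiction.

(ii) If $(F_\tau(v1_{H_m}))_m$ is not Cauchy in $X$, there are $\delta>0$ and indices $m_1<m_1'\le m_2<m_2'\le\cdots$ with
\[
\|F_\tau(v1_{H_{m_j}\setminus H_{m_j'}})\|_X=\|F_\tau(v1_{H_{m_j}})-F_\tau(v1_{H_{m_j'}})\|_X\ge\delta .
\]
The sets $H_{m_j}\setminus H_{m_j'}$ are disjoint, since $H_{m_i}\subset H_{m_j'}$ for $i>j$. This contradicts (i). So the sequence is Cauchy in $X$, and since $1_{H_m}\to0$ almost everywhere, its limit is $0$ by Lemma~\ref{lem:limit}.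
\end{proof}

Part (ii), applied to $H_m=\bigcup_{k\ge m}E_k$, says that $E\mapsto F_\tau(v1_E)$ is countably additive in $X$. The two maps of Remark~\ref{rem:bad} show what the ingredients are for. The map $G$ violates (i): for $E_k=[4^{-k},2\cdot4^{-k}]$ the coordinate of $G1_{E_k}$ with index $4^k$ is $e^{-1}-e^{-2}$. Its coordinates are continuous on $L^1$, and they detect the norm of $\ell^\infty$, so what is missing is the separable range. The functional $\ell$ violates (ii) for $H_m=[0,1/m]$; its range is separable, but there is no analog of Lemma~\ref{lem:limit} to identify the limit.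

\section{Uniform smallness and continuity}\label{sec:uniform}

Proposition~\ref{prop:additive} does not yet control the increments in \eqref{eq:split}. As $b\downarrow a$, the input $u(b-\cdot)$ in $w(a,b)$ changes with $b$, so we need smallness uniformly over a family of inputs. If uniformity failed, there would be inputs $v_n$ on smaller and smaller sets $E_n$ with large image. The $E_n$ may overlap; for the increments they are all intervals starting at $0$. Part (ii) of the proposition lets us remove the overlaps at small cost. The disjoint remainders can then be added up to one input, to which part (i) applies. The sum must stay in $Z$, and (M3) shows that the right condition is summability of the modulars.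

\begin{lemma}\label{lem:uniform}
For all $\tau,\delta>0$ there is $\eta>0$ such that for all $v\in Z([0,\tau];U)$
\[
\rho(v)\le\eta\ \text{ and }\ |\{v\ne0\}|\le\eta\quad\Longrightarrow\quad\|F_\tau v\|_X\le\delta .
\]
\end{lemma}

\begin{proof}
Otherwise there are $\tau,\delta>0$ and $v_n\in Z([0,\tau];U)$ with $\rho(v_n)\le2^{-n}$, $|E_n|\le2^{-n}$ for $E_n:=\{v_n\ne0\}$, and $\|F_\tau v_n\|_X>\delta$. The sets $H_m=\bigcup_{k\ge m}E_k$ decrease and $|H_m|\le2^{1-m}\to0$. For fixed $n$, Proposition~\ref{prop:additive}(ii) gives $F_\tau(v_n1_{H_m})\to0$ in $X$ as $m\to\infty$. So we can choose $n_1<n_2<\cdots$ recursively with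
\[
\|F_\tau(v_{n_j}1_{H_{n_{j+1}}})\|_X\le\delta/2 .
\]
Let $D_j=E_{n_j}\setminus H_{n_{j+1}}$. For $i<j$ we have $n_j\ge n_{i+1}$, so $D_j\subset E_{n_j}\subset H_{n_{i+1}}$, while $D_i$ does not meet $H_{n_{i+1}}$. Thus the $D_j$ are disjoint. The function $v:=\sum_jv_{n_j}1_{D_j}$ is strongly measurable, and $\rho(v)\le\sum_j2^{-n_j}<\infty$ by (M2) and (M3). Hence $v\in Z([0,\tau];U)$ by (M1). Since $v_{n_j}$ vanishes off $E_{n_j}$, we have $v1_{D_j}=v_{n_j}-v_{n_j}1_{H_{n_{j+1}}}$, and so $\|F_\tau(v1_{D_j})\|_X>\delta/2$ for all $j$. This contradicts Proposition~\ref{prop:additive}(i).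
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cont}]
Since $T(\cdot)x_0$ is continuous, let $x_0=0$. Fix $\tau>0$. The solution depends linearly on $u$, so by (M1) we may scale $u$ and assume $\rho(u1_{[0,\tau]})<\infty$. Let $\delta>0$ and take $\eta$ from Lemma~\ref{lem:uniform}. There is $d\in(0,\eta]$ with $\rho(u1_{[a,b]})\le\eta$ whenever $0\le a\le b\le\tau$ and $b-a\le d$. For $Z=L_\Phi$ this is absolute continuity of the integral of $\Phi(\|u\|)\in L^1([0,\tau])$; for $Z=L^\infty$ the modular is zero. For such $a,b$, the function $u(b-\cdot)1_{[0,b-a]}$ has modular $\rho(u1_{[a,b]})\le\eta$ and vanishes off a set of measure at most $\eta$. Lemma~\ref{lem:uniform} and \eqref{eq:split} give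
\[
\|x(b)-T(b-a)x(a)\|_X\le\delta\qquad(0\le a\le b\le\tau,\ b-a\le d).
\]
To treat both sides of a point $t_0\in[0,\tau]$ at once, we compare $x$ with one orbit that starts to the left of $t_0$. Let $a=\max\{0,t_0-d/2\}$. The interval $I=[a,\min\{\tau,a+d\}]$ contains $[t_0-d/2,t_0+d/2]\cap[0,\tau]$, so it is a neighborhood of $t_0$ in $[0,\tau]$. For $b\in I$,
\[
\|x(b)-x(t_0)\|_X\le2\delta+\|T(b-a)x(a)-T(t_0-a)x(a)\|_X .
\]
Since $x(a)\in X$, the last term tends to zero as $b\to t_0$. Hence $\limsup_{b\to t_0}\|x(b)-x(t_0)\|_X\le2\delta$. As $\delta$ is arbitrary, $x$ is continuous on $[0,\tau]$, and $\tau$ is arbitrary.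
\end{proof}

\section{Admissibility in terms of the modular}\label{sec:modular}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
(1) For $Z=L^\infty$ the condition $\rho(v)\le\eta$ means $\|v\|_\infty\le1$, so the first claim is Lemma~\ref{lem:uniform}. For $t\le\tau$, extension by zero shows that $K_t$ is at most the supremum with $\sigma=t$.

(2) Let $B$ be $L_\Phi$-admissible and $\tau>0$. By (M4), $B$ is $L^\infty$-admissible; let $\kappa$ be the norm of $F_\tau:L^\infty([0,\tau];U)\to X$. The condition on the support in Lemma~\ref{lem:uniform} is removed by splitting $v$ at a small height: the low part is small in $L^\infty$, and the high part has small support. Given $\delta>0$, take $\eta_0$ from Lemma~\ref{lem:uniform} for $\delta/2$, and $c>0$ with $c\kappa\le\delta/2$. Let $\rho(v)\le\eta:=\min\{\eta_0,\eta_0\Phi(c)\}$ and $E=\{\|v\|>c\}$. Then $|E|\le\eta_0$ by (M5) and $\rho(v1_E)\le\eta_0$, so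
\[
\|F_\tau v\|_X\le\|F_\tau(v1_E)\|_X+\|F_\tau(v1_{[0,\tau]\setminus E})\|_X\le\delta/2+c\kappa\le\delta .
\]

Conversely, assume the stated conditions. Let $v\in L_\Phi([0,\tau];U)$, scaled so that $\rho(v)<\infty$, and let $v_n=v1_{\{\|v\|\le n\}}$. Then $F_\tau v_n\in X$. For $m<n$ the function $v_n-v_m$ is bounded, and $\rho(v_n-v_m)\le\int_{\{\|v\|>m\}}\Phi(\|v\|)\,ds\to0$ as $m\to\infty$. By \eqref{eq:star}, $(F_\tau v_n)$ is Cauchy in $X$. By Lemma~\ref{lem:limit}, $F_\tau v\in X$ and $F_\tau v_n\to F_\tau v$ in $X$.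

Finally, if \eqref{eq:star} holds for a pair $\delta,\eta$ and $v\in L_\Phi([0,\tau];U)$ has $\rho(v)\le\eta$, then $\rho(v_n)\le\eta$, so $\|F_\tau v_n\|_X\le\delta$ for all $n$ and $\|F_\tau v\|_X\le\delta$ in the limit.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
The implications (iii)$\Rightarrow$(ii)$\Rightarrow$(i) follow from $L^\infty\subset E_\Phi\subset L_\Phi$ on bounded intervals. Assume (i) and let
\[
\omega(\sigma)=\sup\{\|F_1v\|_X:\ \|v\|_\infty\le1,\ |\{v\ne0\}|\le\sigma\}.
\]
By Theorem~\ref{thm:small}(1), $\omega(\sigma)\to0$ as $\sigma\to0$, and $\omega$ is nondecreasing. If $\rho(v)\le1$, the part of $v$ of height between $2^n$ and $2^{n+1}$ lives on a set of measure at most $1/\Phi(2^n)$ and contributes at most $2^{n+1}\omega(1/\Phi(2^n))$ to $F_1v$. We choose $\Phi$ growing so fast that these bounds are summable. Pick $c_n\ge1$ with $2^{n+1}\omega(1/c_n)\le2^{-n}$ for $n\ge0$, and put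
\[
\Phi(r)=r^2+\sum_{n\ge0}c_n2^{1-n}\big(r-2^{n-1}\big)_+ .
\]
On bounded sets only finitely many terms are nonzero, so $\Phi$ is finite and convex. It equals $r^2$ on $[0,1/2]$ and dominates $r^2$ everywhere, so it is a Young function. The $n$th term alone gives $\Phi(2^n)\ge c_n2^{1-n}2^{n-1}=c_n$.

Let $v\in L_\Phi([0,1];U)$, scaled so that $\rho(v)\le1$. Put $v_*=v1_{\{\|v\|\le1\}}$ and $v_n=v1_{\{2^n<\|v\|\le2^{n+1}\}}$ for $n\ge0$. By (M5), $|\{v_n\ne0\}|\le1/\Phi(2^n)\le1/c_n$, so $\|F_1v_n\|_X\le2^{n+1}\omega(1/c_n)\le2^{-n}$. The partial sums $F_1v_*+\sum_{n<N}F_1v_n=F_1(v1_{\{\|v\|\le2^N\}})$ are therefore Cauchy in $X$, and Lemma~\ref{lem:limit} gives $F_1v\in X$.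

For arbitrary $t>0$ and $v\in L_\Phi([0,t];U)$, extend $v$ by zero to $[0,N]$ with an integer $N\ge t$. The semigroup law gives $F_tv=\sum_{j=0}^{N-1}T_{-1}(j)F_1\big(v(j+\cdot)|_{[0,1]}\big)$, and each term lies in $X$ by (S1).
\end{proof}

\section{$E_\Phi$ versus $L_\Phi$: the role of $c_0$}\label{sec:c0}

A series $\sum_nz_n$ in $X$ is \emph{weakly unconditionally Cauchy} if $\sum_n|\psi(z_n)|<\infty$ for every $\psi\in X^*$. The unit vectors of $c_0$ form such a series, and it diverges. We use two theorems.

\medskip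
\noindent\textbf{Bessaga--Pe\l czy\'nski theorem.} \emph{If $X$ contains no copy of $c_0$, every weakly unconditionally Cauchy series in $X$ converges unconditionally.}

\smallskip
\noindent\textbf{Sobczyk's theorem.} \emph{Every copy of $c_0$ in a separable Banach space is complemented.}
\medskip

An input $v\in L_\Phi$ is the pointwise sum of bounded slices, and $E_\Phi$-admissibility bounds the images of all finite combinations of slices. Part (1) of the theorem says that without $c_0$ this forces convergence; part (2) builds a system in which the tower of Example~\ref{ex:tower} excites the $n$th coordinate on the time scale $\varepsilon_n$, by an amount that does not depend on $n$.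

\begin{proof}[Proof of Theorem~\ref{thm:c0}]
(1) Let $v\in L_\Phi([0,\tau];U)$, scaled so that $\rho(v)\le1$. Put $v^{(n)}=v1_{\{n-1\le\|v\|<n\}}$ and $z_n=F_\tau v^{(n)}\in X$ for $n\ge1$. For scalars $|a_n|\le1$ the function $\sum_{n\le N}a_nv^{(n)}$ is bounded, hence in $E_\Phi$, and its norm is pointwise at most $\|v(s)\|$, so its $L_\Phi$-norm is at most $1$ by (M2). Thus $\|\sum_{n\le N}a_nz_n\|_X\le K_\tau$, with the constant for $Z=E_\Phi$. Given $\psi\in X^*$, choose $|a_n|=1$ with $a_n\psi(z_n)=|\psi(z_n)|$; then $\sum_{n\le N}|\psi(z_n)|\le K_\tau\|\psi\|$ for all $N$. By the Bessaga--Pe\l czy\'nski theorem the partial sums $\sum_{n\le N}z_n=F_\tau(v1_{\{\|v\|<N\}})$ converge in $X$, and Lemma~\ref{lem:limit} gives $F_\tau v\in X$. Continuity of the mild solutions is Theorem~\ref{thm:cont}.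

(2) Take $h_n$, $\varepsilon_n$ and $f$ from Example~\ref{ex:tower}, and consider the diagonal system of Example~\ref{ex:diag} with
\[
\lambda_n=\frac1{\varepsilon_n}=\Phi(2h_n),\qquad b_n=\frac{\lambda_n}{h_n}.
\]
Since $b_n/(1+\lambda_n)\le1/h_n\to0$, we have $b\in X_{-1}$.

\emph{$B$ is $E_\Phi$-admissible.} Let $\int_0^t\Phi(|v|)\,ds\le1$, and extend $v$ by zero to $[0,\infty)$. On $I_k=[k\varepsilon_n,(k+1)\varepsilon_n]$, Jensen's inequality gives
\[
\Phi\Big(\frac1{\varepsilon_n}\int_{I_k}|v|\,ds\Big)\le\frac1{\varepsilon_n}\int_{I_k}\Phi(|v|)\,ds\le\frac1{\varepsilon_n}=\Phi(2h_n),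
\]
so $\int_{I_k}|v|\,ds\le2h_n\varepsilon_n$ because $\Phi$ is strictly increasing. Since $e^{-\lambda_ns}\le e^{-k}$ on $I_k$,
\[
|(F_tv)_n|\le b_n\sum_{k\ge0}e^{-k}\,2h_n\varepsilon_n=\frac{2e}{e-1}.
\]
By scaling, $F_t$ is bounded from $L_\Phi([0,t])$ into $\ell^\infty$. For bounded $v$ we have $|(F_tv)_n|\le b_n\lambda_n^{-1}\|v\|_\infty=\|v\|_\infty/h_n\to0$, so $F_t(L^\infty([0,t]))\subset c_0$. Since $c_0$ is closed in $\ell^\infty$ and $E_\Phi([0,t])$ is the closure of $L^\infty([0,t])$, we get $F_t(E_\Phi([0,t]))\subset c_0$.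

\emph{$B$ is not $L_\Phi$-admissible.} We have $f\in L_\Phi([0,t])$, $f\ge0$, and $f\ge h_n$ on $(0,\varepsilon_n]$. For all $n$ with $\varepsilon_n\le t$,
\[
(F_tf)_n\ge b_nh_n\int_0^{\varepsilon_n}e^{-s/\varepsilon_n}\,ds=\lambda_n\varepsilon_n(1-e^{-1})=1-e^{-1}.
\]
So $F_tf\notin c_0$.

(3) The ``if'' part is (1). Conversely, let the separable space $X$ contain a copy of $c_0$. By Sobczyk's theorem $X$ is isomorphic to $c_0\oplus X_1$ for some Banach space $X_1$, and admissibility is unchanged under an isomorphism of the state space. Let $A^0$, $b$ and $F_t^0$ be the data from (2). The operator $A^0\oplus0$ generates $T^0(t)\oplus I$, its resolvent at $1$ is $R(1,A^0)\oplus I$, and so its extrapolation space is $(c_0)_{-1}\oplus X_1$. For $U=\mathbb{K}$ and $Bc=(cb,0)$ we have $F_tv=(F_t^0v,0)$, which lies in $c_0\oplus X_1$ if and only if $F_t^0v\in c_0$. By (2), $B$ is $E_\Phi$-admissible and not $L_\Phi$-admissible.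
\end{proof}

\begin{remark}
The system in (2) shows that Lemma~\ref{lem:uniform} fails if $B$ is only $E_\Phi$-admissible. The bounded inputs $v_n=h_n1_{[0,\varepsilon_n]}$ have $\rho(v_n)=\Phi(h_n)\varepsilon_n\le2^{-n}$ and supports of measure $\varepsilon_n\to0$, but $(F_tv_n)_n=1-e^{-1}$ as soon as $\varepsilon_n\le t$. The step of the proof that breaks down is the gluing: a sum of disjoint bounded pieces with summable modulars lies in $L_\Phi$, but, like the tower $f$, it need not lie in $E_\Phi$.
\end{remark}

\begin{thebibliography}{1}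

\bibitem{Wup}
Bergische Universit\"at Wuppertal,
\texttt{https://elekpub.bib.uni-wuppertal.de/ubwhs/download/pdf/7964536}.

\end{thebibliography}
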